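# An equivalent norm on $\ell^1$ for which asymptotically nonexpansive mappings have fixed points

## 1. The right shift on the simplex

Let $\ell^1$ be the space of real sequences $t=(t_n)_{n\ge1}$ with $\|t\|_1=\sum_n|t_n|<\infty$, let $e_n$ be the $n$-th unit vector, and put
$$C=\Big\{t\in\ell^1:\ t_n\ge0,\ \sum_nt_n=1\Big\},\qquad S(t_1,t_2,\dots)=(0,t_1,t_2,\dots).$$
The set $C$ is closed, bounded and convex, and $S$ maps $C$ into $C$. A fixed point would have $t_1=0$ and $t_{n+1}=t_n$ for all $n$, so $t=0\notin C$. Thus $S$ has no fixed point, although $\|Sx-Sy\|_1=\|x-y\|_1$.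

Now change the norm. Put $\gamma_k=1-4^{-k}$, so $\gamma_1=\frac34$, $\gamma_2=\frac{15}{16}$, and so on. With $R_kx=(0,\dots,0,x_k,x_{k+1},\dots)$ let
$$\|x\|_L=\sup_k\gamma_k\|R_kx\|_1 .$$
Then $\frac34\|x\|_1\le\|x\|_L\le\|x\|_1$, so this norm is equivalent to $\|\cdot\|_1$. What does it do to the shift? We have
$$\|e_m-e_{m+1}\|_L=\max(2\gamma_m,\gamma_{m+1})=2\gamma_m ,$$
because $2\gamma_m\ge\frac32>1$. So $\|e_1-e_2\|_L=\frac32$, while $\|S^n(e_1-e_2)\|_L=2\gamma_{n+1}\to2$. The new norm sees that the vectors have moved outward: $S$ is no longer nonexpansive, and the best Lipschitz constants of $S^n$ on $C$ do not tend to $1$, since they are at least $\frac43\gamma_{n+1}$. On the other hand they are all at most $\frac43$, because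
$$\|S^nx-S^ny\|_L\le\|x-y\|_1\le\tfrac43\|x-y\|_L .$$

If we start the simplex further out, with $C_m=\{t\in C:t_n=0\text{ for }n<m\}$, then for $x,y\in C_m$ we have $\|x-y\|_L\ge\gamma_m\|R_m(x-y)\|_1=\gamma_m\|x-y\|_1$. So all iterates have Lipschitz constant at most $1/\gamma_m$, which is as close to $1$ as we like. But the pair $e_m,e_{m+1}$ has ratio $\gamma_{m+n}/\gamma_m\to1/\gamma_m>1$. The excess over $1$ can be made small, and for this family of examples it never disappears in the limit $n\to\infty$.

So two conditions on the Lipschitz constants of $T^n$ must be told apart: they stay below $1+\varepsilon$, or they tend to $1$. The shift satisfies the first and not the second. Is there an equivalent norm on $\ell^1$ in which the second condition forces a fixed point, on every closed bounded convex set?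

## 2. Fixed point properties, the norm $|\cdot|$, and the theorems

**Definition.** Let $C$ be a subset of a Banach space with norm $\|\cdot\|$, and $T:C\to C$. The mapping $T$ is *nonexpansive* if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. It is *asymptotically nonexpansive* if there are real numbers $k_n\to1$ with $\|T^nx-T^ny\|\le k_n\|x-y\|$ for all $x,y\in C$ and all $n\in\mathbb N$. It is *uniformly Lipschitzian* if there is a constant $L$ with $\|T^nx-T^ny\|\le L\|x-y\|$ for all $x,y\in C$ and all $n$.

For example, on $\{x\in\ell^1:|x_1|\le2,\ |x_2|\le1,\ x_n=0\ (n\ge3)\}$ with $\|\cdot\|_1$, the map $Tx=(2x_2,0,0,\dots)$ is not nonexpansive (compare $e_2$ and $0$). It is asymptotically nonexpansive with $k_1=2$ and $k_n=1$ for $n\ge2$, since $T^2=0$. The shift of Section 1, with $\|\cdot\|_L$, is uniformly Lipschitzian and not asymptotically nonexpansive.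

**Definition.** A Banach space has the *fixed point property* (FPP) for a class of mappings if, for every nonempty closed bounded convex subset $C$, every $T:C\to C$ in the class has a fixed point. A space *can be renormed to have* a property if it has the property under some norm equivalent to its canonical norm.

Three results frame the problem. P.K. Lin (2005) proved that $\ell^1$ has an equivalent norm with the FPP for nonexpansive mappings. Dowling, Lennard and Turett (2000) proved that $\ell^1$ cannot be renormed to have the FPP for uniformly Lipschitzian mappings. Dowling, Lennard and Turett also proved that $c_0$ cannot be renormed to have the FPP for asymptotically nonexpansive mappings. The problem, taken from the thesis "Fixed point properties for $c_0$-like spaces", is to decide whether $\ell^1$ can be renormed to have the FPP for asymptotically nonexpansive mappings. The answer is yes, by norms arbitrarily close to $\|\cdot\|_1$.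

We work in slightly greater generality. Let $F_1,F_2,\dots$ be nonzero finite-dimensional normed spaces and $X=(\bigoplus_nF_n)_{\ell^1}$, with $\|x\|_1=\sum_n\|x(n)\|$. Think throughout of $F_n=\mathbb R$ or $\mathbb C$, so that $X=\ell^1$. Let $q_n$ be a Euclidean norm on $F_n$ (one that comes from an inner product) with $q_n\le\|\cdot\|$; for $\ell^1$ take $q_n=|\cdot|$. As before, $R_kx=(0,\dots,0,x(k),x(k+1),\dots)$. Fix $0<\gamma_1<\gamma_2<\cdots<1$ with $\gamma_k\to1$, fix $a>0$, and put
$$\|x\|_L=\sup_k\gamma_k\|R_kx\|_1,\qquad q(x)^2=\sum_n2^{-n}q_n(x(n))^2,\qquad |x|=\big(\|x\|_L^2+a\,q(x)^2\big)^{1/2}.$$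
Since $q(x)^2\le\sum_n2^{-n}\|x(n)\|^2\le\|x\|_1^2$, we have
$$\gamma_1\|x\|_1\le|x|\le\sqrt{1+a}\,\|x\|_1 .$$
So $|\cdot|$ is an equivalent norm, as close to $\|\cdot\|_1$ as we like (take $\gamma_1$ near $1$ and $a$ near $0$). It is Lin's norm $\|\cdot\|_L$ plus a small strictly convex perturbation.

**Theorem 1.** $(\ell^1,|\cdot|)$ has the FPP for asymptotically nonexpansive mappings.

**Theorem 2.** Let $C\subset X$ be nonempty, closed, bounded, convex. Let $G$ be a commutative semigroup (written $+$), directed by $s\ge t\iff s=t$ or $s\in t+G$. Let $T_s:C\to C$ $(s\in G)$ satisfy $T_{s+t}=T_sT_t$ and, for each $y\in C$,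
$$c_s(y):=\sup_{x\in C}\big(|T_sx-T_sy|-|x-y|\big)^+\longrightarrow0\quad\text{along }G. \tag{1}$$
Then there is $w\in C$ with $\lim_sT_sw=w$. If every $T_t$ is continuous, then $T_tw=w$ for all $t\in G$.

**Theorem 3.** For every norm $|||\cdot|||$ on $\ell^1$ equivalent to $\|\cdot\|_1$ and every $\varepsilon>0$, there are a nonempty closed bounded convex $C$ and an affine fixed-point-free $T:C\to C$ with $|||T^nx-T^ny|||\le(1+\varepsilon)|||x-y|||$ for all $n$ and all $x,y\in C$. So "$k_n\to1$" cannot be relaxed to "$\sup_nk_n\le1+\varepsilon$", for any $\varepsilon>0$, in any renorming.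

**Corollary 4.** In $(X,|\cdot|)$, and in its closed subspaces, the following have a (common) fixed point on every nonempty closed bounded convex $C$:

1. any $T:C\to C$ of asymptotically nonexpansive type, i.e. $\limsup_n\sup_{x\in C}(|T^nx-T^ny|-|x-y|)\le0$ for every $y\in C$, with some $T^N$ continuous;
2. any finite commuting family of asymptotically nonexpansive mappings of $C$;
3. any commuting family of nonexpansive mappings of $C$.

**Theorem 2 implies Theorem 1.** Take $G=\{1,2,\dots\}$ and $T_n=T^n$. Then
$$|T^nx-T^ny|-|x-y|\le(k_n-1)|x-y|\le(k_n-1)^+\operatorname{diam}C ,$$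
so $c_n(y)\le(k_n-1)^+\operatorname{diam}C\to0$. Also $T$ is continuous, being $k_1$-Lipschitz. $\square$

If you dislike nets, read everything below with $G=\{1,2,\dots\}$; nothing essential changes. In general $G$ is directed, since $s+t$ dominates both $s$ and $t$, and $\limsup_sf(s)$ means $\inf_{s_0}\sup_{s\ge s_0}f(s)$. Note that $c_s(y)\le\operatorname{diam}C<\infty$.

## 3. Asymptotic centers in $\ell^1$ and the missing minimum

The first thing to try is this. Fix $x\in C$ and measure how far a point $z$ is from the orbit of $x$ in the long run: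
$$\varphi(z)=\limsup_n|T^nx-z| .$$
For $n>m$ we have $|T^nx-T^mz|\le|T^{n-m}x-z|+c_m(z)$, hence $\varphi(T^mz)\le\varphi(z)+c_m(z)$. Suppose $\varphi$ had a minimum point $z_0\in C$ to which every minimizing sequence converged in norm. Then $(T^mz_0)_m$ would be minimizing, because $c_m(z_0)\to0$. So $T^mz_0\to z_0$, and for continuous $T$ we would have $Tz_0=z_0$.

In $\ell^1$ this stops at once: the minimum need not be attained. Here is an example in the canonical norm. Let $f_n=(1+\frac1n)e_n$, let $C=\{\sum t_nf_n:t_n\ge0,\sum t_n=1\}$ and $T(\sum t_nf_n)=\sum t_nf_{n+1}$. The set $C$ is closed, because $\sum|t_n|\le\|\sum t_nf_n\|_1\le2\sum|t_n|$. The map $T$ is nonexpansive for $\|\cdot\|_1$, because the factors $1+\frac1n$ decrease. With $x=f_1$ the orbit is $(f_n)$, and for $z\in C$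
$$\|f_n-z\|_1=\|z\|_1-z_n+\big|1+\tfrac1n-z_n\big|\longrightarrow1+\|z\|_1=1+\sum_nt_n\big(1+\tfrac1n\big)>2 .$$
The points $f_m$ give $2+\frac1m$, so the infimum $2$ is not attained. The minimizing sequence $(f_m)$ goes off to infinity: it tends to $0$ in each coordinate while keeping norm about $1$. To keep the minimum we must add such objects to $C$.

## 4. Types: a point together with a mass at infinity

The objects to add are limits of functions $y\mapsto\lim_j|x_j-y|$. In $\ell^1$ a bounded sequence has, after passing to a subsequence, a coordinatewise limit $w$, and the part $x_j-w$ that escapes has a limiting norm $r$. The pair $(w,r)$ will turn out to be all that $\lim_j|x_j-y|$ depends on. Guess the formula from $x_j=w+re_j$: for large $j$ we get $\|R_k(x_j-y)\|_1\approx\|R_k(w-y)\|_1+r$ for each fixed $k$. This leads to the following norms.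

On $X\times\mathbb R$ put
$$\Lambda(u,s)=\sup_k\gamma_k\big(\|R_ku\|_1+|s|\big),\qquad N(u,s)=\big(\Lambda(u,s)^2+a\,q(u)^2\big)^{1/2}.$$
Both are norms, $N(u,0)=|u|$, and $N(0,s)=|s|$ because $\sup_k\gamma_k=1$. Letting $k\to\infty$ in one case and taking $k=1$ in the other,
$$N(u,s)\ge\Lambda(u,s)\ge|s|,\qquad\Lambda(u,s)\ge\gamma_1(\|u\|_1+|s|). \tag{2}$$
If $s'\ge s\ge0$, then $\gamma_k(\|R_ku\|_1+s')\ge\gamma_k(\|R_ku\|_1+s)+\gamma_1(s'-s)$ for every $k$, so
$$\Lambda(u,s')\ge\Lambda(u,s)+\gamma_1(s'-s). \tag{3}$$

**Definition.** Let $\mathcal E=X\times[0,\infty)$. For $\tau=(v,t)$ and $\sigma=(w,r)$ in $\mathcal E$ put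
$$D(\tau,\sigma)=N(v-w,\,t+r).$$
Identify $y\in X$ with $(y,0)\in\mathcal E$. We call $r$ the *mass at infinity* of $\sigma=(w,r)$.

Then $D$ is symmetric and $D(y,z)=|y-z|$ for $y,z\in X$. It is not a metric, since
$$D(\sigma,\sigma)=2r .$$
The two masses add up because two sequences that escape independently do not cancel: once (T1) below is proved, we will have $D\big((v,t),(w,r)\big)=\lim_m\lim_n|(v+te_m)-(w+re_n)|$ in $\ell^1$.

**Step 1: splitting off the escaping part.** This estimate is the one special property of $\ell^1$ that we need. In any normed space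
$$\big|\|b+d\|-\|b\|-\|d\|\big|\le2\min(\|b\|,\|d\|),$$
because $\|b+d\|\le\|b\|+\|d\|$, while $\|b+d\|\ge\|b\|-\|d\|$ and $\|b+d\|\ge\|d\|-\|b\|$. Let $(d_j)$ be bounded in $X$ with $d_j\to0$ coordinatewise, and $b\in X$. Summing over coordinates,
$$\sup_k\big|\|R_k(b+d_j)\|_1-\|R_kb\|_1-\|R_kd_j\|_1\big|\le2\sum_n\min(\|b(n)\|,\|d_j(n)\|)\to0 \tag{4}$$
by dominated convergence, with majorant $\|b(n)\|$.

**Step 2: the topology.** We want a compact space in which limits of sequences of points are the pairs $(w,r)$. For $B>0$ let $\mathcal E_B=\{(w,r)\in\mathcal E:\|w\|_1+r\le B\}$ and embed it in $\prod_nF_n\times[0,B]$ by the injective map $(w,r)\mapsto(w,\|w\|_1+r)$. The image is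
$$\Big\{(\zeta,h):\ \sum_n\|\zeta(n)\|\le h\le B\Big\},$$
since such a pair comes from $w=\zeta$, $r=h-\|\zeta\|_1$. The image is closed: if $(\zeta_j,h_j)\to(\zeta,h)$, then $\sum_{n\le m}\|\zeta(n)\|=\lim_j\sum_{n\le m}\|\zeta_j(n)\|\le h$ for every $m$. It lies in the product of $[0,B]$ and the balls of radius $B$ of the spaces $F_n$, which is compact and metrizable. So $\mathcal E_B$ becomes a compact metrizable space.

In this topology $(w_j,r_j)\to(w,r)$ means that $w_j\to w$ coordinatewise and $\|w_j\|_1+r_j\to\|w\|_1+r$. By (4) with $k=1$, $b=w$, $d_j=w_j-w$, we have $\|w_j\|_1-\|w_j-w\|_1\to\|w\|_1$. Hence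
$$(w_j,r_j)\to(w,r)\iff w_j\to w\text{ coordinatewise and }r_j+\|w_j-w\|_1\to r. \tag{5}$$
For instance $e_n\to(0,1)$ and $w+re_n\to(w,r)$ in the case of $\ell^1$. If the limit is $(w,0)$, then (5) is norm convergence $w_j\to w$ together with $r_j\to0$.

**Step 3, property (T1): for fixed $\tau\in\mathcal E$, $D(\tau,\cdot)$ is continuous on $\mathcal E_B$.** This says that $(w,r)$ carries all the information in the distances to a fixed object. Let $\tau=(v,t)$, $(w_j,r_j)\to(w,r)$ and $d_j=w_j-w$. By (4) with $b=w-v$, uniformly in $k$,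
$$\|R_k(w_j-v)\|_1+r_j+t=\|R_k(w-v)\|_1+\big(\|R_kd_j\|_1+r_j\big)+t+o(1).$$
Since $\|R_kd_j\|_1+r_j\le\|d_j\|_1+r_j\to r$, multiplying by $\gamma_k\le1$ and taking the supremum over $k$ gives $\limsup_j\Lambda(w_j-v,r_j+t)\le\Lambda(w-v,r+t)$. For fixed $k$, the difference $\|d_j\|_1-\|R_kd_j\|_1$ involves only finitely many coordinates and tends to $0$, so $\|R_kd_j\|_1+r_j\to r$. Therefore
$$\liminf_j\Lambda(w_j-v,r_j+t)\ge\gamma_k\big(\|R_k(w-v)\|_1+r+t\big)\quad\text{for every }k,$$
and the left side is at least $\Lambda(w-v,r+t)$. Finally $q(w_j-v)\to q(w-v)$ by dominated convergence, with majorant $2^{-n}(B+\|v\|_1)^2$.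

**Step 4, property (T2): $D$ is jointly upper semicontinuous on $\mathcal E_B\times\mathcal E_B$.** We will take maxima of $D(\tau,\cdot)$ over compact sets of $\tau$, and for this some joint regularity is needed. Joint continuity is false: $D(e_n,e_n)=0$, while $D((0,1),(0,1))=2$. Let $(v_j,t_j)\to(v,t)$ and $(w_j,r_j)\to(w,r)$. Then for all $k$
$$\|R_k(v_j-w_j)\|_1+t_j+r_j\le\|R_k(v-w)\|_1+\big(\|v_j-v\|_1+t_j\big)+\big(\|w_j-w\|_1+r_j\big),$$
and by (5) the two brackets tend to $t$ and $r$. They do not depend on $k$, so $\limsup_j\Lambda(v_j-w_j,t_j+r_j)\le\Lambda(v-w,t+r)$. Also $q(v_j-w_j)\to q(v-w)$ by dominated convergence, with majorant $2^{-n}(2B)^2$.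

**Step 5, property (T3): convexity and strict convexity.** The set $\mathcal E$ is convex in $X\times\mathbb R$. *The function $D(\tau,\cdot)$ is convex on $\mathcal E$; and if $\sigma_0\ne\sigma_1$ and $D(\tau,\sigma_i)\le R$ for $i=0,1$, then $D(\tau,\frac12(\sigma_0+\sigma_1))<R$.* This is what will make minimizers unique. Convexity holds because $D((v,t),(w,r))$ is the norm $N$ of an affine function of $(w,r)$. For the second claim let $\tau=(v,t)$ and $\sigma_i=(w_i,r_i)$.

If $w_0\ne w_1$, then $\Lambda^2$ is convex (the square of a nonnegative convex function), and $q$ satisfies the parallelogram law, so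
$$D\big(\tau,\tfrac12(\sigma_0+\sigma_1)\big)^2\le\tfrac12D(\tau,\sigma_0)^2+\tfrac12D(\tau,\sigma_1)^2-\tfrac a4q(w_0-w_1)^2\le R^2-\tfrac a4q(w_0-w_1)^2<R^2 .$$
If $w_0=w_1$, we may assume $r_0<r_1$. By (3), $\Lambda(v-w_1,\cdot)$ is strictly increasing on $[0,\infty)$, hence so is $N(v-w_1,\cdot)$, and
$$N\big(v-w_1,t+\tfrac{r_0+r_1}2\big)<N(v-w_1,t+r_1)\le R .$$

**Step 6: the space of types of $C$, and (T4).** Let $C$ and $(T_s)_{s\in G}$ be as in Theorem 2 from now on. Choose $B>0$ with $B\ge\sup_{y\in C}\|y\|_1$, and let $\mathcal T$ be the closure of $C=\{(y,0):y\in C\}$ in $\mathcal E_B$. It is compact and metrizable, and $C$ is dense in it. Its elements are the *types* of $C$.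

**(T4)** *$\mathcal T$ is convex.* Some care is needed, since taking midpoints is not jointly continuous: $e_j\to(0,1)$ and $-e_j\to(0,1)$, while the midpoints $0$ do not tend to $(0,1)$. An iterated limit avoids this cancellation. Let $\sigma=(w,r)$, $\sigma'=(w',r')$ be in $\mathcal T$, let $y_j\to\sigma$ and $y'_i\to\sigma'$ with $y_j,y'_i\in C$, and let $\lambda\in[0,1]$. By (5), $\|y_j-w\|_1\to r$ and $\|y_i'-w'\|_1\to r'$. Fix $j$ and let $i\to\infty$: the points $\lambda y_j+(1-\lambda)y'_i\in C$ converge coordinatewise to $\lambda y_j+(1-\lambda)w'$, at norm distance $(1-\lambda)\|y'_i-w'\|_1\to(1-\lambda)r'$. So by (5)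
$$\big(\lambda y_j+(1-\lambda)w',\ (1-\lambda)r'\big)\in\mathcal T .$$
Now let $j\to\infty$: the first components converge coordinatewise to $\lambda w+(1-\lambda)w'$, and $(1-\lambda)r'+\lambda\|y_j-w\|_1\to(1-\lambda)r'+\lambda r$. By (5) the limit is $\lambda\sigma+(1-\lambda)\sigma'$, and it lies in $\mathcal T$.

**Step 7: distances to compact sets of types.** These functions replace $\varphi$ of Section 3. For nonempty compact $\Omega\subset\mathcal T$ and $\sigma\in\mathcal T$ let
$$\Phi_\Omega(\sigma)=\max_{\tau\in\Omega}D(\tau,\sigma).$$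
The maximum is attained, since $D(\cdot,\sigma)$ is continuous by (T1) and symmetry. *The function $\Phi_\Omega$ is continuous and convex.* It is convex and lower semicontinuous as a supremum of convex continuous functions. For upper semicontinuity let $\sigma_j\to\sigma$ and let $\tau_j\in\Omega$ attain $\Phi_\Omega(\sigma_j)$. Pass to a subsequence along which $D(\tau_j,\sigma_j)$ tends to the original $\limsup_j\Phi_\Omega(\sigma_j)$ and $\tau_j\to\tau\in\Omega$. By (T2) this limit is at most $D(\tau,\sigma)\le\Phi_\Omega(\sigma)$. Moreover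
$$\sigma_0\ne\sigma_1,\quad\Phi_\Omega(\sigma_0),\Phi_\Omega(\sigma_1)\le R\quad\Longrightarrow\quad\Phi_\Omega\big(\tfrac12(\sigma_0+\sigma_1)\big)<R. \tag{6}$$
Indeed, let $\tau\in\Omega$ attain the maximum at the midpoint. Since $D(\tau,\sigma_i)\le R$, (T3) gives $D(\tau,\frac12(\sigma_0+\sigma_1))<R$.

## 5. Maps do not act on types, and an invariant type may carry mass

On $\mathcal T$ the minimum of $\Phi_\Omega$ exists and is unique. Two difficulties remain, and both can be seen in small examples in $\ell^1$.

**A contraction that does not extend to types.** Let $C$ be the unit ball of $\|\cdot\|_1$, put $\theta=\frac1{2\sqrt{1+a}}$, $f(x)=\inf_n|x-e_{2n}|$ and $Tx=\theta f(x)e_1$. Since $f\le2\sqrt{1+a}$ on $C$, $T$ maps $C$ into $C$. Since $|f(x)-f(y)|\le|x-y|$ and $|e_1|\le\sqrt{1+a}$, we have $|Tx-Ty|\le\frac12|x-y|$. Both $(e_{2n})$ and $(e_{2n+1})$ converge to the type $(0,1)$. But $Te_{2n}=0$, while $f(e_{2n+1})\ge2\gamma_1$, so $Te_{2n+1}=\beta_ne_1$ with $\beta_n\ge2\theta\gamma_1>0$. There is no sensible value for $T$ at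 $(0,1)$. So even when a minimizing type $\sigma_0$ is found, we cannot say "$T\sigma_0$ is again a minimizer, hence $T\sigma_0=\sigma_0$".

What survives is the effect of $T$ on distances from a type to *points*. We shall call $\sigma$ invariant if $D(\sigma,T_sy)\le D(\sigma,y)+c_s(y)$ for all $y\in C$ and $s\in G$. For a type without mass this is enough: if $\sigma=(w,0)$ with $w\in C$, put $y=w$ to get $|w-T_sw|\le c_s(w)$.

**Why uniqueness needs the term $aq^2$.** With $\Lambda$ alone, minimizers are not unique. For the unit ball $C$ of $\|\cdot\|_1$ and $\Omega=\{(0,1)\}$, the points $(\varepsilon e_1,0)$ have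
$$\Lambda(\varepsilon e_1,1)=\max\big(\gamma_1(1+\varepsilon),1\big)=1\qquad\text{for }0\le\varepsilon\le\min\big(1,\tfrac1{\gamma_1}-1\big),$$
and $1$ is the minimum because $\Lambda(u,s)\ge|s|$. With $N$ we get $N(\varepsilon e_1,1)=\sqrt{1+\frac a2\varepsilon^2}$, which is $1$ only for $\varepsilon=0$. Note that the price is of order $\varepsilon^2$.

**Why an invariant type is not enough.** Return to the simplex, the shift, and $\|\cdot\|_1$. The corresponding function is $D_1((v,t),(w,r))=\|v-w\|_1+t+r$. The type $\sigma=(0,1)=\lim e_n$ satisfies $D_1(\sigma,y)=2$ for every $y\in C$, so it is invariant, with mass $1$, and there is no fixed point. Worse, every type $(w',r')$ of the simplex has $\|w'\|_1+r'=1$, so $D_1(\sigma,(w',r'))=2=D_1(\sigma,\sigma)$ for all of them: no type of $C$ is closer to $\sigma$ than $\sigma$ is to itself. For our norm this changes. Move from $\sigma$ a little toward $e_1$: for $0<\varepsilon\le2-2\gamma_1$,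
$$\Lambda(\varepsilon e_1,2-\varepsilon)=\max(2\gamma_1,2-\varepsilon)=2-\varepsilon ,$$
$$D\big(\sigma,(\varepsilon e_1,1-\varepsilon)\big)^2=(2-\varepsilon)^2+\tfrac a2\varepsilon^2=4-4\varepsilon+\big(1+\tfrac a2\big)\varepsilon^2 ,$$
and the last expression is $<4$ for small $\varepsilon$. The reduction of mass is felt to first order, the move in the first coordinate only to second order. Now a type $\sigma''=(w'',r'')$ with $D(\sigma,\sigma'')<2r$ has $r+r''\le D(\sigma,\sigma'')<2r$, hence smaller mass than $\sigma$. If we can find *invariant* types in the set $\{D(\sigma,\cdot)\le\rho\}$ whenever this set is nonempty, we can lower the mass of an invariant type. That is the whole plan: Section 6 supplies invariant types under such constraints, and Section 7 supplies the gain with uniform constants.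

## 6. Invariant types from unique minimizers

**Definition.** A nonempty compact $\Omega\subset\mathcal T$ is *invariant* if $\Phi_\Omega(T_sy)\le\Phi_\Omega(y)+c_s(y)$ for all $y\in C$, $s\in G$. Let $\mathcal S$ be the set of $\sigma\in\mathcal T$ with $\{\sigma\}$ invariant, i.e. $D(\sigma,T_sy)\le D(\sigma,y)+c_s(y)$ for all $y\in C$, $s\in G$.

For fixed $y$ and $s$ both sides are continuous in $\sigma$ by (T1), so $\mathcal S$ is closed in $\mathcal T$.

**Cluster points of a net.** We recall one compactness fact. Let $(x_s)_{s\in G}$ be a net in $\mathcal T$ and $\Omega=\bigcap_{s_0}\overline{\{x_s:s\ge s_0\}}$ the set of its cluster points. It is the intersection of a directed family of nonempty compact sets, hence nonempty and compact. For continuous $f:\mathcal T\to\mathbb R$,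
$$\limsup_sf(x_s)=\max_\Omega f. \tag{7}$$
For $\tau\in\Omega$ and every $s_0$, continuity gives $f(\tau)\le\sup_{s\ge s_0}f(x_s)$, so $f(\tau)\le\ell:=\limsup_sf(x_s)$. Conversely, on each compact set $\overline{\{x_s:s\ge s_0\}}$ the maximum of $f$ is at least $\ell$. So the compact sets $\overline{\{x_s:s\ge s_0\}}\cap\{f\ge\ell\}$ are nonempty and directed, and a point in their intersection lies in $\Omega$ and has $f\ge\ell$.

**Lemma A.** For $x\in C$, the set $\Omega(x)$ of cluster points in $\mathcal T$ of the net $(T_sx)_{s\in G}$ is nonempty, compact and invariant.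

*Proof.* By (7) applied to $D(\cdot,z)$, we have $\Phi_{\Omega(x)}(z)=\limsup_s|T_sx-z|$ for $z\in C$. Let $t\in G$, $y\in C$, $s_0\in G$. If $s'\ge t+s_0$, then $s'=t+s$ with $s=s_0$ or $s\in s_0+G$, so $s\ge s_0$. Hence
$$\sup_{s'\ge t+s_0}|T_{s'}x-T_ty|\le\sup_{s\ge s_0}|T_tT_sx-T_ty|\le\sup_{s\ge s_0}|T_sx-y|+c_t(y),$$
where the last step is the definition of $c_t(y)$ at the points $T_sx\in C$. Taking the infimum over $s_0$ gives $\Phi_{\Omega(x)}(T_ty)\le\Phi_{\Omega(x)}(y)+c_t(y)$. $\square$

So invariant *sets* are easy to find. The next lemma shrinks them to a point, and does so inside any region cut out by invariant types.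

**Lemma B.** Let $\sigma_1,\dots,\sigma_p\in\mathcal S$ $(p\ge0)$, $\rho_i\ge0$, and suppose
$$\mathcal K=\{\sigma\in\mathcal T:D(\sigma_i,\sigma)\le\rho_i,\ 1\le i\le p\}\ne\emptyset .$$
Then $\mathcal K\cap\mathcal S\ne\emptyset$. In particular $\mathcal S\ne\emptyset$.

*Proof.* **Step 1: the candidate.** We choose a type by a minimization. Fix $x\in C$ and put $\Omega=\Omega(x)$. The set $\mathcal K$ is compact by (T1) and convex by (T3) and (T4). The continuous function $\Phi_\Omega$ attains its minimum $R$ on $\mathcal K$, and by (6) only at one point $\sigma_0$: the midpoint of two minimizers would lie in $\mathcal K$ and have a value below $R$.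

**Step 2: orbits starting near $\sigma_0$ cluster near $\sigma_0$.** Since $T_s$ cannot be applied to $\sigma_0$, we apply it to approximating points. Pick $y_j\in C$ with $y_j\to\sigma_0$, and let $\tau\in\Omega(y_j)$. The sets $\{\sigma_i\}$ and $\Omega$ are invariant, so
$$D(\sigma_i,T_sy_j)\le D(\sigma_i,y_j)+c_s(y_j),\qquad\Phi_\Omega(T_sy_j)\le\Phi_\Omega(y_j)+c_s(y_j).$$
Since $c_s(y_j)\to0$ along $G$, and $D(\sigma_i,\cdot)$ and $\Phi_\Omega$ are continuous, (7) gives
$$D(\sigma_i,\tau)\le D(\sigma_i,y_j)\quad(1\le i\le p),\qquad\Phi_\Omega(\tau)\le\Phi_\Omega(y_j). \tag{8}$$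
As $j\to\infty$, the right sides tend to $D(\sigma_i,\sigma_0)\le\rho_i$ and to $\Phi_\Omega(\sigma_0)=R$. Let $\tau_j\in\Omega(y_j)$ be arbitrary. By (8), every limit point of $(\tau_j)$ lies in $\{\sigma\in\mathcal K:\Phi_\Omega(\sigma)\le R\}=\{\sigma_0\}$. By compactness $\tau_j\to\sigma_0$, for every choice of the $\tau_j$.

**Step 3: invariance passes to the limit.** We now transfer the invariance of the sets $\Omega(y_j)$ to $\{\sigma_0\}$. Given $z\in C$, choose $\tau_j\in\Omega(y_j)$ to maximize $D(\cdot,z)$ on $\Omega(y_j)$. By Step 2 and (T1),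
$$\Phi_{\Omega(y_j)}(z)=D(\tau_j,z)\longrightarrow D(\sigma_0,z)\qquad(z\in C).$$
Each $\Omega(y_j)$ is invariant by Lemma A. Using this limit at $z=T_sy$ and at $z=y$,
$$D(\sigma_0,T_sy)=\lim_j\Phi_{\Omega(y_j)}(T_sy)\le\lim_j\Phi_{\Omega(y_j)}(y)+c_s(y)=D(\sigma_0,y)+c_s(y).$$
So $\sigma_0\in\mathcal K\cap\mathcal S$. For $p=0$ we have $\mathcal K=\mathcal T\ne\emptyset$, and so $\mathcal S\ne\emptyset$. $\square$

## 7. Flatness of $N$ and the decrease of the mass at infinity

The first lemma is the quantitative form of the computation at the end of Section 5. A small displacement $\varepsilon u$, measured in the presence of a mass $s$, costs only $\varepsilon$ times the *tail* of $u$, plus a second-order term.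

**Lemma C (flatness).** Let $M,s_0>0$, $\kappa\ge0$, $K\in\mathbb N$. If $\|u\|_1\le M$, $\|R_Ku\|_1\le\kappa$, $s\ge s_0$ and $0<\varepsilon\le s_0(1-\gamma_K)/M$, then
$$N(\varepsilon u,s)\le s+\varepsilon\kappa+\frac{a\varepsilon^2M^2}{2s_0}.$$

*Proof.* If $k\ge K$, then $\gamma_k(s+\varepsilon\|R_ku\|_1)\le s+\varepsilon\|R_Ku\|_1\le s+\varepsilon\kappa$. If $k<K$, then $\gamma_k\le\gamma_K$ and
$$\gamma_k(s+\varepsilon\|R_ku\|_1)\le\gamma_Ks+\varepsilon M\le\gamma_Ks+(1-\gamma_K)s_0\le s .$$
So $\Lambda(\varepsilon u,s)\le A:=s+\varepsilon\kappa$, and $A\ge s_0$. Also $q(\varepsilon u)\le\varepsilon\|u\|_1\le\varepsilon M$. With $\sqrt{A^2+b^2}\le A+\frac{b^2}{2A}$ and $b^2=a\varepsilon^2M^2$, the claim follows. $\square$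

**Lemma D.** For every $\sigma=(w,r)\in\mathcal S$ with $r>0$ there is $\sigma'=(w',r')\in\mathcal S$ with $D(\sigma,\sigma')\le2r$ and $r'\le\frac78r$.

*Proof.* **Step 1: a point $z\in C$ with $D(\sigma,z)<2r$.** This point will serve as the target toward which all types near $\sigma$ are pushed. Take any $x\in C$. For $0<\varepsilon\le1$, (T4) gives $\sigma_\varepsilon=(1-\varepsilon)\sigma+\varepsilon(x,0)\in\mathcal T$, and
$$D(\sigma,\sigma_\varepsilon)=N\big(\varepsilon(w-x),(2-\varepsilon)r\big).$$
Choose $K$ with $\|R_K(w-x)\|_1\le\frac r4$ and $M>0$ with $M\ge\|w-x\|_1$. Lemma C with $\kappa=\frac r4$ and $s_0=r\le(2-\varepsilon)r$ gives, for all small $\varepsilon>0$,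
$$D(\sigma,\sigma_\varepsilon)\le(2-\varepsilon)r+\tfrac14\varepsilon r+\frac{a\varepsilon^2M^2}{2r}=2r-\tfrac34\varepsilon r+\frac{a\varepsilon^2M^2}{2r}.$$
For small $\varepsilon$ this is $<2r$. Since $C$ is dense in $\mathcal T$ and $D(\sigma,\cdot)$ is continuous, some $z\in C$ close to $\sigma_\varepsilon$ has $D(\sigma,z)<2r$.

**Step 2: uniform bounds, if the lemma fails.** We want the gain in Lemma C to be the same for all competitors. Let
$$\mathcal S_0=\{\sigma'\in\mathcal S:D(\sigma,\sigma')\le2r\}.$$
It contains $\sigma$, because $D(\sigma,\sigma)=2r$. Suppose, for contradiction, that $r'>\frac78r$ for all $\sigma'=(w',r')\in\mathcal S_0$. For such $\sigma'$ and all $k$ we have $\gamma_k(\|R_k(w-w')\|_1+r+r')\le D(\sigma,\sigma')\le2r$, hence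
$$\|R_k(w-w')\|_1\le\frac{2r}{\gamma_k}-r-r'\le r\Big(\frac2{\gamma_k}-2+\frac18\Big).$$
So if the masses in $\mathcal S_0$ cannot drop much, the tails of $w-w'$ are small, uniformly over $\mathcal S_0$. Choose $K$ with $\frac2{\gamma_K}-2\le\frac18$ and $\|R_K(w-z)\|_1\le\frac r8$. Then for all $\sigma'\in\mathcal S_0$
$$\|R_K(w'-z)\|_1\le\tfrac14r+\tfrac18r=\tfrac38r,\qquad\|w'-z\|_1\le M:=\|w-z\|_1+\frac{2r}{\gamma_1},$$
the second because $\gamma_1\|w-w'\|_1\le D(\sigma,\sigma')\le2r$ by (2).

**Step 3: a uniform gain.** We push each $\sigma'\in\mathcal S_0$ toward $z$ and compare the distance with $D(\sigma',\sigma')=2r'$. Let $0<\varepsilon\le1$ and $\sigma'_\varepsilon=(1-\varepsilon)\sigma'+\varepsilon(z,0)\in\mathcal T$. Then $(2-\varepsilon)r'\ge r'\ge\frac78r=:s_0$. Lemma C with $\kappa=\frac38r$ gives, for $\varepsilon\le s_0(1-\gamma_K)/M$,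
$$\begin{aligned}D(\sigma',\sigma'_\varepsilon)&=N\big(\varepsilon(w'-z),(2-\varepsilon)r'\big)\\&\le2r'-\varepsilon r'+\tfrac38\varepsilon r+\frac{4a\varepsilon^2M^2}{7r}\\&\le2r'-\tfrac12\varepsilon r+\frac{4a\varepsilon^2M^2}{7r},\end{aligned}$$
using $r'\ge\frac78r$. If in addition $\varepsilon\le\frac{7r^2}{16aM^2}$, the last term is at most $\frac14\varepsilon r$. Fix such an $\varepsilon$; the conditions on it do not involve $\sigma'$. With $\delta:=\frac{\varepsilon r}4>0$ we have
$$D(\sigma',\sigma'_\varepsilon)\le2r'-\delta\qquad\text{for all }\sigma'\in\mathcal S_0 .$$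
We also stay in the region that defines $\mathcal S_0$: by convexity,
$$D(\sigma,\sigma'_\varepsilon)\le(1-\varepsilon)D(\sigma,\sigma')+\varepsilon D(\sigma,z)\le2r .$$

**Step 4: replacing $\sigma'_\varepsilon$ by an invariant type.** The type $\sigma'_\varepsilon$ need not be invariant, but it shows that
$$\{\tau\in\mathcal T:\ D(\sigma',\tau)\le2r'-\delta,\ D(\sigma,\tau)\le2r\}\ne\emptyset .$$
Both $\sigma'$ and $\sigma$ are in $\mathcal S$, and $2r'-\delta\ge D(\sigma',\sigma'_\varepsilon)\ge0$. So Lemma B with $p=2$ gives some $\sigma''=(w'',r'')\in\mathcal S$ in this set. Then $\sigma''\in\mathcal S_0$, and by (2)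
$$r'+r''\le D(\sigma',\sigma'')\le2r'-\delta,\qquad\text{so}\qquad r''\le r'-\delta .$$
This holds for every $\sigma'\in\mathcal S_0$ with the same $\delta$. Choose $\sigma'\in\mathcal S_0$ with $r'<\inf\{\tilde r:(\tilde w,\tilde r)\in\mathcal S_0\}+\delta$. Then $r''$ is below the infimum, although $\sigma''\in\mathcal S_0$: a contradiction. $\square$

## 8. From an invariant type without mass to a fixed point

**Proof of Theorem 2.** **Step 1: a sequence of invariant types with mass tending to $0$.** By Lemma B pick $\sigma_0=(w_0,r_0)\in\mathcal S$. Using Lemma D, choose inductively $\sigma_{n+1}=(w_{n+1},r_{n+1})\in\mathcal S$ with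
$$D(\sigma_n,\sigma_{n+1})\le2r_n,\qquad r_{n+1}\le\tfrac78r_n ,$$
where we put $\sigma_{n+1}=\sigma_n$ if $r_n=0$. Then $r_n\le(\frac78)^nr_0\to0$.

**Step 2: the limit is a point of $C$.** By (2), $\|w_n-w_{n+1}\|_1\le2r_n/\gamma_1$, and this is summable. So $w_n\to w$ in norm for some $w\in X$, and $r_n+\|w_n-w\|_1\to0$, so $\sigma_n\to(w,0)$ by (5) ($\mathcal E_B$ is norm closed, so $(w,0)\in\mathcal E_B$). As $\mathcal S$ is closed, $(w,0)\in\mathcal S\subset\mathcal T$. Hence some sequence in $C$ converges to $(w,0)$. By (5) it converges to $w$ in norm, and $w\in C$ because $C$ is closed.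

**Step 3: invariance at the point itself.** Now the type is a point and we may use it as $y$. Invariance of $\{(w,0)\}$ applied to $y=w$ gives
$$|w-T_sw|=D\big((w,0),T_sw\big)\le D\big((w,0),w\big)+c_s(w)=c_s(w)\longrightarrow0 ,$$
i.e. $\lim_sT_sw=w$. If all the maps are continuous and $t\in G$, then
$$T_tw=\lim_sT_tT_sw=\lim_sT_{t+s}w=w .$$
The last equality holds because $s\ge s_0$ implies $t+s\ge s_0$. $\square$

With Section 2 this proves Theorem 1: $\ell^1$ can be renormed to have the FPP for asymptotically nonexpansive mappings.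

## 9. Constants bounded by $1+\varepsilon$: the shift in an arbitrary renorming

In Section 1 the shift far out on the simplex had iterates with Lipschitz constants at most $1/\gamma_m$. Theorem 3 finds such a simplex in every renorming.

**Proof of Theorem 3.** **Step 1: nearly isometric copies of $\ell^1$ far out.** We look for disjoint vectors on whose span $|||\cdot|||$ is almost a multiple of the $\ell^1$ norm. Let
$$\lambda_k=\inf\{|||x|||:\ x\in R_k\ell^1,\ \|x\|_1=1\}.$$
These numbers increase with $k$, since the sets shrink. They are bounded above and bounded away from $0$, since the norms are equivalent. So $\lambda_k\uparrow\lambda\in(0,\infty)$. Take $\delta\in(0,1)$ with $\frac{1+\delta}{1-\delta}\le1+\varepsilon$, and then $k$ with $\lambda_k\ge(1-\delta)\lambda$. Choose $x_1,x_2,\dots$ in turn: given $x_1,\dots,x_{n-1}$ finitely supported, let $m\ge k$ be beyond their supports. Since $\lambda_m\le\lambda<(1+\delta)\lambda$, some $x\in R_m\ell^1$ with $\|x\|_1=1$ has $|||x|||<(1+\delta)\lambda$. Truncating $x$ far out and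 normalizing, we get a finitely supported $x_n\in R_m\ell^1$ with $\|x_n\|_1=1$ and $|||x_n|||\le(1+\delta)\lambda$. The supports are disjoint, so $\|\sum t_nx_n\|_1=\sum|t_n|$, and $\sum t_nx_n\in R_k\ell^1$. Hence for $t\in\ell^1$
$$(1-\delta)\lambda\sum|t_n|\le\Big|\Big|\Big|\sum t_nx_n\Big|\Big|\Big|\le(1+\delta)\lambda\sum|t_n|, \tag{9}$$
the left inequality by the definition of $\lambda_k$ and the right one by the triangle inequality.

**Step 2: the shift along these vectors.** Let $C=\{\sum t_nx_n:t_n\ge0,\ \sum t_n=1\}$ and $T(\sum t_nx_n)=\sum t_nx_{n+1}$. The set $C$ is nonempty, convex and bounded. It is closed, being the image of a closed subset of $\ell^1$ under the isomorphic embedding $t\mapsto\sum t_nx_n$. The map $T$ is well defined, since the coefficients are unique; it is affine, and maps $C$ into $C$. A fixed point would have $t_1=0$ and $t_{n+1}=t_n$ for all $n$, so $t=0$, which is impossible. For $x=\sum t_ix_i$ and $y=\sum s_ix_i$ in $C$, (9) gives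
$$|||T^nx-T^ny|||=\Big|\Big|\Big|\sum_i(t_i-s_i)x_{i+n}\Big|\Big|\Big|\le(1+\delta)\lambda\sum_i|t_i-s_i|\le\frac{1+\delta}{1-\delta}|||x-y|||\le(1+\varepsilon)|||x-y|||.\ \square$$

## 10. Asymptotically nonexpansive type and commuting families

**Proof of Corollary 4.** A closed bounded convex subset of a closed subspace of $X$ is a closed bounded convex subset of $X$, so it suffices to treat $X$ itself.

**Part 1.** Here only one iterate is assumed continuous. Take $G=\{1,2,\dots\}$ and $T_n=T^n$. The hypothesis says exactly that $c_n(y)\to0$ for every $y\in C$, so Theorem 2 gives $w\in C$ with $T^nw\to w$. Since $T^N$ is continuous, $T^Nw=\lim_nT^{N+n}w=w$. Then $T^{mN+1}w=T(T^{mN}w)=Tw$ for all $m\ge1$, while $T^{mN+1}w\to w$ as $m\to\infty$. So $Tw=w$.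

**Part 2.** For commuting asymptotically nonexpansive $T_1,\dots,T_p$ with constants $k_n^{(i)}$ we use multi-indices. Let $G=\{1,2,\dots\}^p$ and $T_s=T_1^{s_1}\cdots T_p^{s_p}$; then $T_{s+t}=T_sT_t$ by commutativity. We may assume that $C$ has more than one point, so all $k^{(i)}_n\ge0$. Applying the Lipschitz estimates one after another,
$$c_s(y)\le\Big(\prod_ik^{(i)}_{s_i}-1\Big)^+\operatorname{diam}C\longrightarrow0\quad\text{along }G,$$
because along $G$ all $s_i\to\infty$. By Theorem 2 there is $w\in C$ with $T_sw\to w$. Each $T_i$ is continuous, being $k^{(i)}_1$-Lipschitz, so with the $i$-th unit vector $e_i$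
$$T_iw=\lim_sT_iT_sw=\lim_sT_{s+e_i}w=w .$$
For the last equality, note that $s\ge s_0+(1,\dots,1)$ implies that all coordinates of $s+e_i-s_0$ are at least $1$, so $s+e_i\ge s_0$.

**Part 3.** The family may now be infinite, and this is where general semigroups $G$ are used. Let $G$ be the free commutative semigroup on the family, i.e. the set of finite nonempty formal sums of members of the family, and let $T_s$ be the corresponding product, which is well defined by commutativity. Each $T_s$ is nonexpansive, so $c_s\equiv0$ and all $T_s$ are continuous. Theorem 2 gives $w\in C$ with $T_tw=w$ for all $t\in G$, in particular for every member of the family. $\square$
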